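\title{A distance-balanced fullerene that is not vertex-transitive}

\begin{abstract}
The Mostar index of a connected graph vanishes exactly when every edge has as many vertices closer to one end as to the other. It has been conjectured that the dodecahedron and the buckminsterfullerene, the two vertex-transitive fullerenes, are the only fullerenes with Mostar index zero. We show that this is false: in the chamfered dodecahedron, an icosahedral fullerene with $80$ vertices, the sum of the distances from any vertex to all others equals $440$, although the graph is not vertex-transitive. We also show that a fullerene with Mostar index zero, $N$ vertices and diameter $L$ satisfies $N\le 20L+10$ and $L\le 22300$, so the conjecture fails for only finitely many fullerenes.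
\end{abstract}

\section{Introduction}

All graphs are finite and simple, and $d$ denotes the shortest-path distance. Let $G$ be a connected graph. For adjacent vertices $u,v$ let $n(u,v)$ be the number of vertices that are closer to $u$ than to $v$. The \emph{Mostar index} of $G$ is
\[
Mo(G)=\sum_{uv\in E(G)}\bigl|n(u,v)-n(v,u)\bigr| ,
\]
and $G$ is \emph{distance-balanced} if $n(u,v)=n(v,u)$ for every edge $uv$, that is, if $Mo(G)=0$.

The term of an edge measures how much more central one end is than the other. Let $D(v)=\sum_{w}d(v,w)$ be the \emph{distance sum} of $v$. For an edge $uv$ and any vertex $w$ the difference $d(v,w)-d(u,w)$ equals $1$ if $w$ is closer to $u$, equals $-1$ if $w$ is closer to $v$, and equals $0$ otherwise. Summing over $w$ gives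
\[
D(v)-D(u)=n(u,v)-n(v,u).
\]
Since $G$ is connected, we obtain the criterion used throughout the paper:
\begin{equation}\label{eq:criterion}
Mo(G)=0\quad\Longleftrightarrow\quad D \text{ is constant on } V(G).
\end{equation}
A tree with $N\ge3$ vertices is never distance-balanced, because the edge at a leaf contributes $N-2$. On the other hand, automorphisms preserve $D$, so every \emph{vertex-transitive} graph (one whose automorphism group acts transitively on the vertices) is distance-balanced; cycles and complete graphs are the simplest examples.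

A \emph{fullerene} is a planar, $3$-connected, $3$-regular graph all of whose faces are pentagons or hexagons. The dodecahedron $C_{20}$ and the buckminsterfullerene $C_{60}:I_h$ (the truncated icosahedron) are vertex-transitive, and it is known that they are the only vertex-transitive fullerenes. The following conjecture comes from~\cite{mostar}.

\begin{quote}
\textbf{Conjecture.} Every fullerene $F$ other than the dodecahedron and the buckminsterfullerene has $Mo(F)\neq0$. Equivalently, a fullerene is distance-balanced if and only if it is vertex-transitive.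
\end{quote}

The guess is natural. By \eqref{eq:criterion}, balance asks for one equation for every pair of inequivalent vertices, and such vertices may see the pentagons at different distances; without symmetry there is no visible reason for the equations to hold. Nevertheless they can hold.

\begin{theorem}\label{thm:A}
There is a fullerene $H$ with $80$ vertices in which every vertex has distance sum $440$. Hence $H$ is distance-balanced and $Mo(H)=0$. The graph $H$ is not vertex-transitive: the number of vertices at distance $3$ from a vertex takes the two values $8$ and $9$.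
\end{theorem}

Since $H$ has $80$ vertices, it is neither $C_{20}$ nor $C_{60}:I_h$, and both forms of the conjecture fail. What survives is the statement for large fullerenes.

\begin{theorem}\label{thm:B}
If a fullerene $F$ with $N$ vertices and diameter $L$ has $Mo(F)=0$, then $N\le 20L+10$ and $L\le 22300$, so $N\le 446\,010$. Hence the conjecture holds for all fullerenes with more than $446\,010$ vertices, and only finitely many fullerenes are distance-balanced.
\end{theorem}

We do not determine the finite list of distance-balanced fullerenes.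

The graph $H$ is built in Section~\ref{sec:H}. In Section~\ref{sec:440} its distance sums are bounded from below by a family of cuts that halve the vertex set, which gives the same bound at every vertex, and from above by explicit paths. The proof of Theorem~\ref{thm:B} plays two effects against each other. Near a pentagon, most of the edges that leave the pentagon lead toward a typical vertex; balance allows this only if $F$ is thin, $N\le 20L+10$ (Section~\ref{sec:pentagon}). A long thin graph resembles a path, whose ends have larger distance sums than its interior; balance allows this only if $L$ is bounded (Section~\ref{sec:diameter}).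

\section{The chamfered dodecahedron}\label{sec:H}

Let $\Gamma$ be the graph of the regular dodecahedron, labeled as in Figure~\ref{fig:dodeca}. Its vertices are $x_j,t_j,m_j,n_j$ with $j\in\mathbb Z_5$, its edges are
\[
x_jx_{j+1},\quad x_jt_j,\quad t_jm_j,\quad t_{j+1}m_j,\quad m_jn_j,\quad n_jn_{j+1},
\]
and its faces are $T=(x_0x_1x_2x_3x_4)$, $B=(n_0n_1n_2n_3n_4)$ and
\[
U_j=(x_j,x_{j+1},t_{j+1},m_j,t_j),\qquad L_j=(t_j,m_j,n_j,n_{j-1},m_{j-1}).
\]
We use two standard facts. The graph $\Gamma$ is $3$-connected. The rotation group $\mathcal R$ of the dodecahedron preserves incidence and is transitive on the $20$ vertices, on the $30$ edges, on the $12$ faces, and on the $60$ pairs $(y,f)$ of a vertex $y$ and a face $f$ containing it.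

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \j in {0,...,4} {
  \draw ({90+72*\j}:1.1) -- ({162+72*\j}:1.1);
  \draw ({90+72*\j}:1.1) -- ({90+72*\j}:2.1) -- ({126+72*\j}:2.7) -- ({162+72*\j}:2.1);
  \draw ({126+72*\j}:2.7) -- ({126+72*\j}:4.2) -- ({198+72*\j}:4.2);
  \node[gray] at ({126+72*\j}:1.7) {\small $U_{\j}$};
  \node[gray] at ({90+72*\j}:2.9) {\small $L_{\j}$};
}
\draw[line width=2pt] (234:1.1)--(234:2.1) (306:1.1)--(306:2.1) (162:2.1)--(198:2.7)
  (18:2.1)--(342:2.7) (126:2.7)--(126:4.2) (54:2.7)--(54:4.2);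
\foreach \j in {0,...,4} {
  \node[draw,circle,fill=white,inner sep=1pt] at ({90+72*\j}:1.1) {\small $x_{\j}$};
  \node[draw,circle,fill=white,inner sep=1pt] at ({90+72*\j}:2.1) {\small $t_{\j}$};
  \node[draw,circle,fill=white,inner sep=1pt] at ({126+72*\j}:2.7) {\small $m_{\j}$};
  \node[draw,circle,fill=white,inner sep=1pt] at ({126+72*\j}:4.2) {\small $n_{\j}$};
}
\node[gray] at (0,0) {\small $T$};
\end{tikzpicture}
\caption{The dodecahedron $\Gamma$ with its vertex and face labels; $B$ is the outer face. The six heavy edges join vertices at distance $2$ from $x_0$ to vertices at distance $3$ from $x_0$.}\label{fig:dodeca}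
\end{figure}

The \emph{chamfered dodecahedron} $H$ is obtained by shrinking each face of $\Gamma$ and replacing each edge by a hexagon. Formally, its vertices are the $20$ vertices $y$ of $\Gamma$, called \emph{old vertices}, and the $60$ pairs $(y,f)$ with $y$ on the face $f$, called \emph{corners}. Its edges are the $60$ \emph{spokes} joining $y$ to $(y,f)$, and the $60$ \emph{pentagon edges} joining $(y,f)$ to $(y',f)$ whenever $yy'$ is an edge of $f$. The \emph{block} of $y$ is the star formed by $y$ and its three corners. The construction uses only incidence, so $\mathcal R$ acts on $H$ by automorphisms, transitively on the old vertices and transitively on the corners.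

\begin{proposition}\label{prop:fullerene}
The graph $H$ is a fullerene with $80$ vertices.
\end{proposition}

\begin{proof}
An old vertex lies on three faces and so has three neighbors. A corner $(y,f)$ is adjacent to $y$ and to the two corners $(y',f)$ with $y'$ next to $y$ on $f$. So $H$ is $3$-regular.

Draw $\Gamma$ on the sphere, place $(y,f)$ inside $f$ near $y$, and draw the edges of $H$ inside the faces of $\Gamma$. This divides each face $f$ into an inner pentagon and five quadrilaterals $y,(y,f),(y',f),y'$. Now erase the edges of $\Gamma$. If $yy'$ lies on the faces $f$ and $g$, erasing it merges two quadrilaterals into the hexagon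
\begin{equation}\label{eq:hexagon}
y,\ (y,f),\ (y',f),\ y',\ (y',g),\ (y,g).
\end{equation}
So $H$ is drawn with $12$ pentagons and $30$ hexagons, in agreement with $80-120+42=2$.

For $3$-connectivity, delete two vertices of $H$, lying in the blocks of $a$ and $b$ (possibly $a=b$). The graph $\Gamma-\{a,b\}$ is connected, and the blocks of adjacent vertices of $\Gamma$ are joined by a pentagon edge, so the union $W$ of the untouched blocks induces a connected subgraph. A surviving corner $(a,f)$ has neighbors $(y,f)$ and $(y',f)$, where $y\ne y'$ are neighbors of $a$ in $\Gamma$. One of $y,y'$ differs from $b$, so $(a,f)$ has a neighbor in $W$. If $a$ itself survives, then so does one of its three corners, which joins $a$ to $W$. The argument for $b$ is the same with $a$ and $b$ exchanged.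
\end{proof}

\section{All distance sums equal 440}\label{sec:440}

An upper bound on a distance needs only a path, whereas a lower bound must exclude all shorter paths. We therefore prove $D\ge440$ by a counting argument and $D\le440$ by listing paths.

\subsection{Weighted cuts}

A vertex set $X$ \emph{separates} $p$ and $q$ if it contains exactly one of them, and it \emph{cuts} an edge if it separates its ends.

\begin{lemma}\label{lem:cuts}
Let $G$ be a connected graph with $N$ vertices, and let $X_1,\dots,X_s$ be vertex sets of size $N/2$ with weights $\lambda_1,\dots,\lambda_s\ge0$. Suppose that for every edge the sets that cut it have total weight at most $1$. Then $D(p)\ge\frac N2\sum_i\lambda_i$ for every vertex $p$.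
\end{lemma}

\begin{proof}
Let $\rho(p,q)$ be the total weight of the sets that separate $p$ and $q$. Each such set cuts some edge of a fixed shortest $p$--$q$ path, and each of the $d(p,q)$ edges of this path is cut by weight at most $1$. Hence $\rho(p,q)\le d(p,q)$. Each $X_i$ separates $p$ from exactly $N/2$ vertices, whether or not $p\in X_i$, so $D(p)\ge\sum_q\rho(p,q)=\frac N2\sum_i\lambda_i$.
\end{proof}

The hypothesis $|X_i|=N/2$ is what makes the bound independent of $p$; no symmetry of $G$ is involved.

\begin{example}\label{ex:hexagon}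
In the cycle $c_0c_1\cdots c_5$ take the halves $\{c_0,c_1,c_2\}$, $\{c_1,c_2,c_3\}$, $\{c_2,c_3,c_4\}$ with weight $1$. Each cuts a pair of opposite edges, and each edge is cut once. The lemma gives $D(p)\ge 3\cdot3=9$, and indeed $D(p)=1+1+2+2+3=9$.
\end{example}

\subsection{Thirty-two halves of $H$}

The example suggests using halves of $H$ whose boundary passes through hexagons by pairs of opposite edges. There are two natural families: the halves centered at a face of $\Gamma$, which will cut only spokes, and those centered at a vertex of $\Gamma$, which will cut only pentagon edges.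

For a face $f$ of $\Gamma$, let $X_f$ consist of the corners $(y,g)$ with $g=f$ or $g$ sharing an edge with $f$, together with the old vertices that lie on $f$ or have a neighbor on $f$. For a vertex $y$ of $\Gamma$, let $Y_y$ be the union of the blocks of all $z$ with $d_\Gamma(y,z)\le2$.

\begin{proposition}\label{prop:lower}
$D(p)\ge440$ for every vertex $p$ of $H$.
\end{proposition}

\begin{proof}
The group $\mathcal R$ permutes each family transitively, so it suffices to describe $X_T$ and $Y_{x_0}$.

The set $X_T$ consists of the $30$ corners in the faces $T,U_0,\dots,U_4$ and the $10$ old vertices $x_j,t_j$, so $|X_T|=40$. Both ends of a pentagon edge are corners of the same face, so no pentagon edge is cut. For the spokes, list the faces at each old vertex: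
\[
x_j:\ T,U_j,U_{j-1};\qquad t_j:\ U_j,U_{j-1},L_j;\qquad m_j:\ U_j,L_j,L_{j+1};\qquad n_j:\ L_j,L_{j+1},B.
\]
The block of $x_j$ lies inside $X_T$ and the block of $n_j$ lies outside. The vertex $t_j$ is inside and only its corner $(t_j,L_j)$ is outside; the vertex $m_j$ is outside and only its corner $(m_j,U_j)$ is inside. So $X_T$ cuts exactly ten edges, the spokes at $(t_j,L_j)$ and $(m_j,U_j)$.

The vertices of $\Gamma$ within distance $2$ of $x_0$ are $x_0$; $x_1,x_4,t_0$; and $x_2,x_3,t_1,t_4,m_0,m_4$. So $|Y_{x_0}|=10\cdot4=40$. A union of blocks cuts no spoke. It cuts a pentagon edge $(z,f)(z',f)$ exactly when the edge $zz'$ of $\Gamma$ leaves the set of these ten vertices, and there are six such edges (heavy in Figure~\ref{fig:dodeca}):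
\[
x_2t_2,\quad x_3t_3,\quad t_1m_1,\quad t_4m_3,\quad m_0n_0,\quad m_4n_4 .
\]

Now count incidences. There are $12\cdot10$ pairs consisting of a set $X_f$ and a spoke that it cuts. Since $\mathcal R$ is transitive on the $60$ spokes, each spoke is cut by exactly $120/60=2$ sets $X_f$. There are $20\cdot 6$ pairs consisting of a vertex $y$ and an edge of $\Gamma$ that leaves the ball of radius $2$ about $y$. Since $\mathcal R$ is transitive on the $30$ edges of $\Gamma$, each edge $zz'$ occurs for exactly $120/30=4$ vertices $y$, so each pentagon edge is cut by exactly $4$ sets $Y_y$. Give each $X_f$ the weight $\frac12$ and each $Y_y$ the weight $\frac14$. Then every edge of $H$ is cut by total weight exactly $1$, and Lemma~\ref{lem:cuts} gives $D(p)\ge40\,\bigl(12\cdot\frac12+20\cdot\frac14\bigr)=40\cdot11=440$.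
\end{proof}

These cuts do cross hexagons as in Example~\ref{ex:hexagon}: in the hexagon \eqref{eq:hexagon} of the edge $t_jm_j$ the spokes at $(t_j,L_j)$ and $(m_j,U_j)$ are opposite, and so are the two pentagon edges of any hexagon \eqref{eq:hexagon}.

\subsection{Short paths from the two kinds of vertices}

By transitivity it suffices to bound $D(p)$ for the corner $p=(x_0,T)$ and the old vertex $p=x_0$. We abbreviate the corners by superscripts:
\[
\begin{array}{c|cccc}
 & x_j & t_j & m_j & n_j\\ \hline
\text{superscript } 0 & T & L_j & U_j & B\\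
\text{superscript } + & U_j & U_j & L_{j+1} & L_{j+1}\\
\text{superscript } - & U_{j-1} & U_{j-1} & L_j & L_j
\end{array}
\]
For instance $x_j^+=(x_j,U_j)$ and $m_j^-=(m_j,L_j)$. Each old vertex $z$ is adjacent to $z^0,z^+,z^-$, and the pentagons of $H$ are $(x_0^0x_1^0x_2^0x_3^0x_4^0)$, $(n_0^0n_1^0n_2^0n_3^0n_4^0)$ and
\begin{equation}\label{eq:pentagons}
(x_j^+,\,x_{j+1}^-,\,t_{j+1}^-,\,m_j^0,\,t_j^+),\qquad (t_j^0,\,m_j^-,\,n_j^-,\,n_{j-1}^+,\,m_{j-1}^+).
\end{equation}

A reflection halves the work. The map
\[
\tau:\quad x_j\mapsto x_{-j},\quad t_j\mapsto t_{-j},\quad m_j\mapsto m_{-1-j},\quad n_j\mapsto n_{-1-j}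
\]
is the reflection of Figure~\ref{fig:dodeca} in its vertical axis. It fixes $T$ and $B$ and sends $U_j$ to $U_{-1-j}$ and $L_j$ to $L_{-j}$, so it acts on $H$ as an automorphism that keeps the superscript $0$ and exchanges $+$ and $-$. It fixes the eight vertices $x_0,x_0^0,t_0,t_0^0,m_2,m_2^0,n_2,n_2^0$, among them both choices of $p$, and pairs up the other $72$. The $44$ orbits have the representatives
\[
\begin{array}{ll}
z_0,\ z_0^0,\ z_0^+\ \text{ and }\ z_j,\ z_j^0,\ z_j^+,\ z_j^-\ (j=1,2) & \text{for } z\in\{x,t\},\\[2pt]
z_j,\ z_j^0,\ z_j^+,\ z_j^-\ (j=0,1)\ \text{ and }\ z_2,\ z_2^0,\ z_2^- & \text{for } z\in\{m,n\}.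
\end{array}
\]

Tables~\ref{tab:corner} and~\ref{tab:old} assign each orbit to a \emph{level}. An entry $q\leftarrow q'$ places $q$ and $\tau q$ in the level of that row and records a neighbor $q'$ of $q$ in the preceding level; the edge $qq'$ is a spoke or an edge of one of the pentagons listed above. Vertices fixed by $\tau$ are underlined and count once, all other entries count twice. In each table every one of the $44$ representatives is placed in exactly one row.

\begin{table}[ht]
\centering\small
\begin{tabular}{c|p{0.76\textwidth}|c}
$k$ & level $k$, up to $\tau$ & size\\ \hline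
0 & $\underline{x_0^0}$ & 1\\[2pt]
1 & $\underline{x_0},\,x_1^0\leftarrow x_0^0$ & 3\\[2pt]
2 & $x_0^+\leftarrow x_0$;\ \ $x_1,\,x_2^0\leftarrow x_1^0$ & 6\\[2pt]
3 & $t_0^+,\,x_1^-\leftarrow x_0^+$;\ \ $x_1^+\leftarrow x_1$;\ \ $x_2\leftarrow x_2^0$ & 8\\[2pt]
4 & $\underline{t_0},\,m_0^0\leftarrow t_0^+$;\ \ $t_1^-\leftarrow x_1^-$;\ \ $t_1^+,\,x_2^-\leftarrow x_1^+$;\ \ $x_2^+\leftarrow x_2$ & 11\\[2pt]
5 & $\underline{t_0^0}\leftarrow t_0$;\ \ $m_0\leftarrow m_0^0$;\ \ $t_1\leftarrow t_1^-$;\ \ $m_1^0\leftarrow t_1^+$;\ \ $t_2^-\leftarrow x_2^-$;\ \ $t_2^+\leftarrow x_2^+$ & 11\\[2pt]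
6 & $m_0^+,\,m_0^-\leftarrow m_0$;\ \ $t_1^0\leftarrow t_1$;\ \ $m_1\leftarrow m_1^0$;\ \ $t_2\leftarrow t_2^-$;\ \ $\underline{m_2^0}\leftarrow t_2^+$ & 11\\[2pt]
7 & $n_0^-\leftarrow m_0^-$;\ \ $n_0^+\leftarrow m_0^+$;\ \ $m_1^+,\,m_1^-\leftarrow m_1$;\ \ $t_2^0\leftarrow t_2$;\ \ $\underline{m_2}\leftarrow m_2^0$ & 11\\[2pt]
8 & $n_0\leftarrow n_0^-$;\ \ $n_1^-\leftarrow m_1^-$;\ \ $n_1^+\leftarrow m_1^+$;\ \ $m_2^-\leftarrow m_2$ & 8\\[2pt]
9 & $n_0^0\leftarrow n_0$;\ \ $n_1\leftarrow n_1^-$;\ \ $n_2^-\leftarrow m_2^-$ & 6\\[2pt]
10 & $n_1^0\leftarrow n_1$;\ \ $\underline{n_2}\leftarrow n_2^-$ & 3\\[2pt]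
11 & $\underline{n_2^0}\leftarrow n_2$ & 1
\end{tabular}
\caption{Levels from the corner $p=x_0^0$.}\label{tab:corner}
\end{table}

\begin{table}[ht]
\centering\small
\begin{tabular}{c|p{0.76\textwidth}|c}
$k$ & level $k$, up to $\tau$ & size\\ \hline
0 & $\underline{x_0}$ & 1\\[2pt]
1 & $\underline{x_0^0},\,x_0^+\leftarrow x_0$ & 3\\[2pt]
2 & $x_1^0\leftarrow x_0^0$;\ \ $x_1^-,\,t_0^+\leftarrow x_0^+$ & 6\\[2pt]
3 & $x_1,\,x_2^0\leftarrow x_1^0$;\ \ $\underline{t_0},\,m_0^0\leftarrow t_0^+$;\ \ $t_1^-\leftarrow x_1^-$ & 9\\[2pt]
4 & $x_1^+\leftarrow x_1$;\ \ $\underline{t_0^0}\leftarrow t_0$;\ \ $x_2\leftarrow x_2^0$;\ \ $t_1\leftarrow t_1^-$;\ \ $m_0\leftarrow m_0^0$ & 9\\[2pt]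
5 & $x_2^+,\,x_2^-\leftarrow x_2$;\ \ $t_1^+,\,t_1^0\leftarrow t_1$;\ \ $m_0^+,\,m_0^-\leftarrow m_0$ & 12\\[2pt]
6 & $t_2^-\leftarrow x_2^-$;\ \ $t_2^+\leftarrow x_2^+$;\ \ $m_1^0\leftarrow t_1^+$;\ \ $m_1^-\leftarrow t_1^0$;\ \ $n_0^-\leftarrow m_0^-$;\ \ $n_0^+\leftarrow m_0^+$ & 12\\[2pt]
7 & $t_2\leftarrow t_2^-$;\ \ $m_1\leftarrow m_1^0$;\ \ $n_0\leftarrow n_0^-$;\ \ $\underline{m_2^0}\leftarrow t_2^+$;\ \ $n_1^-\leftarrow m_1^-$ & 9\\[2pt]
8 & $t_2^0\leftarrow t_2$;\ \ $m_1^+\leftarrow m_1$;\ \ $n_0^0\leftarrow n_0$;\ \ $\underline{m_2}\leftarrow m_2^0$;\ \ $n_1\leftarrow n_1^-$ & 9\\[2pt]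
9 & $m_2^-\leftarrow m_2$;\ \ $n_1^+,\,n_1^0\leftarrow n_1$ & 6\\[2pt]
10 & $n_2^-\leftarrow m_2^-$;\ \ $\underline{n_2^0}\leftarrow n_1^0$ & 3\\[2pt]
11 & $\underline{n_2}\leftarrow n_2^0$ & 1
\end{tabular}
\caption{Levels from the old vertex $p=x_0$.}\label{tab:old}
\end{table}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:fullerene}, $H$ is a fullerene with $80$ vertices. Let $p\in\{x_0^0,x_0\}$, and let $\ell(q)$ be the level of $q$ in the table for $p$. Level $0$ is $\{p\}$. If $q\leftarrow q'$ is an entry in row $k$, then $q$ is adjacent to $q'$ and $\tau q$ is adjacent to $\tau q'$, both in level $k-1$. By induction on $k$ we get $d(p,q)\le\ell(q)$ for all $q$. In both tables the levels $k$ and $11-k$ have the same size, so the average of $\ell$ is $\frac{11}2$ and $\sum_q\ell(q)=80\cdot\frac{11}{2}=440$. With Proposition~\ref{prop:lower},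
\[
440\le D(p)=\sum_q d(p,q)\le\sum_q\ell(q)=440 .
\]
So $D(p)=440$, and by the transitivity of $\mathcal R$ on corners and on old vertices this holds at every vertex. By \eqref{eq:criterion}, $Mo(H)=0$.

Equality forces $d(p,q)=\ell(q)$ for every $q$, so the levels are the exact distance classes. Thus every corner has $8$ vertices at distance $3$, and every old vertex has $9$. An automorphism preserves this number, so $H$ is not vertex-transitive.
\end{proof}

\begin{remark}
Equality also holds in Lemma~\ref{lem:cuts}, so $d(p,q)=\rho(p,q)$ for all $p,q$: the distance in $H$ is the total weight of the halves that separate two vertices. This is the reason for the balance. The two distance distributions differ, but a metric of this form cannot have two different distance sums.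
\end{remark}

\section{The spokes of a pentagon: $N\le 20L+10$}\label{sec:pentagon}

From now on $F$ is a fullerene with a fixed plane drawing, with $N$ vertices and diameter $L$. A \emph{geodesic} is a shortest path. We use the following facts.
\begin{itemize}
\item[(F1)] The boundary of every face of a $3$-connected plane graph is an induced cycle \cite[Chapter~4]{diestel}. We identify faces with these cycles.
\item[(F2)] Add edge sets modulo $2$, that is, by symmetric difference. The cycle space consists of the edge sets in which every vertex has even degree, and it is generated by the faces \cite[Chapter~4]{diestel}.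
\item[(F3)] At a vertex of $F$ the three pairs of edges are the three angles of the drawing, and a face through the vertex, being a cycle, occupies exactly one angle. So each pair of edges at a vertex lies on exactly one face, and each edge lies on exactly two faces.
\item[(F4)] $F$ has $12$ pentagons. Indeed, if $F$ has $E$ edges, $p_5$ pentagons and $p_6$ hexagons, then $3N=2E=5p_5+6p_6$, and Euler's formula gives $12=6N-6E+6(p_5+p_6)=-2E+(2E+p_5)=p_5$.
\end{itemize}

Fix a pentagon $P=v_0v_1v_2v_3v_4$, with indices modulo $5$. Let $u_i$ be the third neighbor of $v_i$; by (F1), $u_i\notin P$. The edges $v_iu_i$ are the \emph{spokes} of $P$. For a vertex $w$ write $h=d(\cdot,w)$. A neighbor $y'$ of $y$ is \emph{lower} if $h(y')=h(y)-1$; every vertex $y\ne w$ has a lower neighbor. The spoke at $v_i$ \emph{points to $w$} if $u_i$ is a lower neighbor of $v_i$, and $A_w$ is the number of spokes that point to $w$.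

In a balanced graph each spoke points to at most half of the vertices, so the average of $A_w$ is at most $\frac52$. We show that $A_w\ge3$ unless $w$ lies on $P$ or on one of ten walks that start at $P$. The margin $3-\frac52$ then bounds $N$ by a multiple of the length of these walks.

To see how the walks arise, suppose that $w\notin P$ and that $h$ takes the values $c,c+1,c+2,c+2,c+1$ on $v_0,\dots,v_4$. The spoke at $v_0$ points to $w$, since $v_0$ has no lower neighbor on $P$. If the spokes at $v_1$ and $v_4$ do too, then $A_w\ge3$. Suppose that the spoke at $v_1$ does not, so $h(u_1)\ge c+1$. Then a geodesic from $v_1$ to $w$ must begin with $v_1,v_0,u_0$. The face containing $u_1,v_1,v_0,u_0$ continues to a neighbor $s$ of $u_0$. The face has length at most $6$, so $d(s,u_1)\le2$ and $h(s)\ge c-1=h(u_0)$. Hence the geodesic cannot continue to $s$, and its next step is forced as well. The argument repeats, and $w$ lies on a zigzag walk determined by $P$ alone. Such exceptions occur: in the dodecahedron, for $P=T$ and $w=t_0$, the values on $x_0,\dots,x_4$ are $1,2,3,3,2$, the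 values on $t_1,\dots,t_4$ are $2,d,d,2$ with $d\ge3$, and $A_w=1$.

We isolate the situation that starts the argument. For $i\in\mathbb Z_5$ and $\varepsilon=\pm1$ let $R_{i,\varepsilon}$ be the set of all vertices $w$ with
\begin{equation}\label{eq:R}
h(v_{i+\varepsilon})=h(v_i)+1,\qquad h(v_{i-\varepsilon})\ge h(v_i),\qquad h(u_{i+\varepsilon})\ge h(v_{i+\varepsilon}).
\end{equation}

\begin{lemma}\label{lem:zigzag}
$|R_{i,\varepsilon}|\le L$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[line width=1.5pt] (-2,0)--(-1,0.5)--(0,0)--(1,0.5)--(2,0)--(3,0.5);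
\draw (-1,0.5)--(-1,1.5) (1,0.5)--(1,1.5) (3,0.5)--(3,1.5) (0,0)--(0,-1) (2,0)--(2,-1) (-2,0)--(-2,-1)--(0,-1);
\draw[dashed] (-1,1.5) to[bend left] (1,1.5) (1,1.5) to[bend left] (3,1.5) (0,-1) to[bend right] (2,-1);
\foreach \x/\y/\n/\w in {-2/0/z_{-2}/above, -1/0.5/z_{-1}/below, 0/0/z_0/above, 1/0.5/z_1/below, 2/0/z_2/above, 3/0.5/z_3/below, -1/1.5/s_{-1}/above left, 1/1.5/s_1/below right, 3/1.5/s_3/above right, 0/-1/s_0/below left, 2/-1/s_2/below right}
  \fill (\x,\y) circle (1.5pt) node[\w] {\small $\n$};
\fill (-2,-1) circle (1.5pt);
\node at (-1,-0.5) {$P$}; \node at (0,1.1) {$\varphi_0$}; \node at (1,-0.5) {$\varphi_1$}; \node at (2,0.9) {$\varphi_2$};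
\end{tikzpicture}
\caption{The zigzag walk $z_{-2},z_{-1},z_0,\dots$ (heavy) leaving the pentagon $P$. The face $\varphi_j$ contains $s_{j-1},z_{j-1},z_j,z_{j+1},s_{j+1}$ consecutively; each dashed arc is the rest of a face, a path of length $1$ or $2$.}\label{fig:zigzag}
\end{figure}

\begin{proof}
\emph{The walk.} Put $z_{-2}=v_{i+2\varepsilon}$, $z_{-1}=v_{i+\varepsilon}$, $z_0=v_i$ and $\varphi_{-1}=P$. For $j\ge0$, suppose that the face $\varphi_{j-1}$ contains the edges $z_{j-2}z_{j-1}$ and $z_{j-1}z_j$. Exactly one edge at $z_j$ is not on $\varphi_{j-1}$; call it $z_jz_{j+1}$, and let $\varphi_j$ be the face containing $z_{j-1}z_j$ and $z_jz_{j+1}$, given by (F3). For $j\ge-1$ let $s_j$ be the neighbor of $z_j$ other than $z_{j-1}$ and $z_{j+1}$; see Figure~\ref{fig:zigzag}. Then $z_1=u_i$, $s_0=v_{i-\varepsilon}$ and $s_{-1}=u_{i+\varepsilon}$. None of this depends on $w$.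

\emph{The vertices $s_{j-1}$ and $s_{j+1}$ are close.} Let $j\ge0$. The edge $z_jz_{j+1}$ lies on $\varphi_j$ and not on $\varphi_{j-1}$, so $\varphi_j\ne\varphi_{j-1}$. By (F3), $\varphi_{j-1}$ is the only face containing both $z_{j-2}z_{j-1}$ and $z_{j-1}z_j$. Hence the second edge of $\varphi_j$ at $z_{j-1}$ is $z_{j-1}s_{j-1}$. The edge $z_{j+1}z_{j+2}$ is not on $\varphi_j$ by construction, so the second edge of $\varphi_j$ at $z_{j+1}$ is $z_{j+1}s_{j+1}$. Thus $s_{j-1},z_{j-1},z_j,z_{j+1},s_{j+1}$ are consecutive on a cycle of length $5$ or $6$, and $d(s_{j-1},s_{j+1})\le2$.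

\emph{The walk descends to $w$.} Let $w\in R_{i,\varepsilon}$ and $c=h(z_0)$. We claim that
\[
h(z_j)=c-j\quad\text{and}\quad h(s_j)\ge c-j\qquad\text{for }-1\le j\le c.
\]
For $j=-1$ and $j=0$ this is \eqref{eq:R}. Suppose that it holds for $j-1$ and $j$, where $0\le j<c$. Since $h(z_j)>0$, the vertex $z_j$ has a lower neighbor. It is not $z_{j-1}$, where $h=c-j+1$, and it is not $s_j$, where $h\ge c-j$. So it is $z_{j+1}$, and $h(z_{j+1})=c-j-1$. Moreover $h(s_{j+1})\ge h(s_{j-1})-2\ge c-j-1$. This proves the claim.

Taking $j=c$ gives $h(z_c)=0$, that is, $w=z_c$. Also $c+1=d(z_{-1},w)\le L$. Hence $R_{i,\varepsilon}\subseteq\{z_0,\dots,z_{L-1}\}$.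
\end{proof}

The bound $6$ on the face length is exactly what the induction needs: in two steps along the walk $h$ drops by $2$, and $h(s_j)$ must not drop faster.

\begin{lemma}\label{lem:profile}
Let $r_w$ be the number of pairs $(i,\varepsilon)$ with $w\in R_{i,\varepsilon}$. Then $A_w\ge3-r_w$ if $w\notin P$, and $A_w\ge 2-r_w$ if $w\in P$.
\end{lemma}

\begin{proof}
Relabeling $P$ by a rotation or a reflection changes neither $A_w$ nor $r_w$.

Let $w\in P$, say $w=v_0$. Then $h(v_0)=0$, $h(v_1)=h(v_4)=1$, and $h(u_1),h(u_4)\ge1$ because $u_1,u_4\ne w$. So $w\in R_{0,1}\cap R_{0,-1}$, and $A_w\ge0\ge2-r_w$.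

Let $w\notin P$. We use two rules.
\begin{itemize}
\item[(a)] If $v_i$ has no lower neighbor on $P$, then the spoke at $v_i$ points to $w$, because $v_i\ne w$ has some lower neighbor.
\item[(b)] If $h(v_i)$ is the minimum of $h$ on $P$ and $h(v_{i+\varepsilon})=h(v_i)+1$, then the spoke at $v_{i+\varepsilon}$ points to $w$ or $w\in R_{i,\varepsilon}$. Indeed, if $u_{i+\varepsilon}$ is not lower than $v_{i+\varepsilon}$, then all three conditions \eqref{eq:R} hold.
\end{itemize}
Subtract the minimum from the values $h(v_0),\dots,h(v_4)$ and call the resulting word the \emph{profile}. The five steps $h(v_{i+1})-h(v_i)$ lie in $\{+1,0,-1\}$ and sum to zero, so the number of zero steps is $5$, $3$ or $1$. Five zero steps give the profile $00000$. With three zero steps there is one step up and one step down, the larger value occupies a run of $1$ to $4$ vertices, and up to rotation the profile is $01000$, $01100$, $01110$ or $01111$. With one zero step, start at that step; the other four steps form a word with two signs $+$ and two signs $-$: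
\[
\begin{array}{c|cccccc}
\text{steps} & {+}{+}{-}{-} & {+}{-}{+}{-} & {+}{-}{-}{+} & {-}{+}{+}{-} & {-}{+}{-}{+} & {-}{-}{+}{+}\\ \hline
\text{profile} & 00121 & 00101 & 11210 & 11012 & 11010 & 22101\\
\text{relabeled} & 00121 & 00101 & 01121 & 01121 & 01011 & 01221
\end{array}
\]
So there are ten profiles up to relabeling. For six of them rule (a) alone gives three spokes: at the indices $0,1,2$ for $00000$; $0,2,3$ for $01000$; $0,3,4$ for $01100$; $0,2,4$ for $01110$; $0,2,3$ for $01111$; and $0,1,3$ for $00101$. For the other four we combine the rules: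
\[
\begin{array}{c|c|l}
\text{profile} & \text{rule (a): spokes at} & \text{rule (b)}\\ \hline
00121 & 0,1 & \text{spoke at } 2 \text{ or } w\in R_{1,1}\\
01121 & 0,2 & \text{spoke at } 4 \text{ or } w\in R_{0,-1}\\
01011 & 0,2 & \text{spoke at } 4 \text{ or } w\in R_{0,-1}\\
01221 & 0 & \text{spoke at } 1 \text{ or } w\in R_{0,1};\ \ \text{spoke at } 4 \text{ or } w\in R_{0,-1}
\end{array}
\]
In every case $A_w+r_w\ge3$.
\end{proof}

\begin{proposition}\label{prop:thin}
If $Mo(F)=0$, then $N\le20L+10$.
\end{proposition}

\begin{proof}
A pentagon $P$ exists by (F4). There are ten sets $R_{i,\varepsilon}$, so $\sum_wr_w\le10L$ by Lemma~\ref{lem:zigzag}, and Lemma~\ref{lem:profile} gives $\sum_wA_w\ge3N-5-10L$. Counting spoke by spoke, $\sum_wA_w=\sum_{i}n(u_i,v_i)$. Balance gives $n(u_i,v_i)=n(v_i,u_i)$, and these two numbers count disjoint sets, so $n(u_i,v_i)\le N/2$. Therefore $3N-10L-5\le\frac52N$, which is $N\le20L+10$.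
\end{proof}

\section{Small separators: $L\le 22300$}\label{sec:diameter}

Let $Mo(F)=0$, so that $D$ is constant. Choose $a,b$ with $d(a,b)=L$ and a geodesic $a=a_0,a_1,\dots,a_L=b$. By Proposition~\ref{prop:thin}, the $L+1$ distance classes from $a$ have about $20$ vertices on average at most, so a long $F$ has many small separators between $a$ and $b$.

To see why this conflicts with balance, imagine that $a_k$ is a cut vertex between $a$ and $b$, as in a path, and let $1\le r\le k$. Every vertex $w$ outside the component of $a$ in $F-a_k$ satisfies $d(a,w)-d(a_r,w)=r$, and every vertex inside satisfies $d(a,w)-d(a_r,w)\ge-r$. So $D(a)=D(a_r)$ forces at least half of all vertices into the component of $a$. The same argument at a cut vertex $a_{k'}$ near $b$ puts at least half of them on the side of $b$, and no room is left for the vertices from $a_k$ to $a_{k'}$. In a fullerene the cut vertex must be replaced by a small separator. If its vertices are within distance $c$ of each other, the gain $r$ drops to $r-c$ and ``half'' becomes ``almost half''. The difficulty is to bound $c$.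 A whole distance class may contain vertices that play no part in separating $a$ from $b$, and we have no control over their position. We therefore pass to a minimal separator inside the class.

Let $S_k=\{w: d(a,w)=k\}$. For $1\le k\le L-1$ let $C_b(k)$ be the component of $F-S_k$ containing $b$, and let $\Sigma_k$ be the set of vertices of $S_k$ that have a neighbor in $C_b(k)$.

\begin{lemma}\label{lem:sigma}
Let $1\le k\le L-1$.
\begin{itemize}
\item[(i)] Every vertex of $C_b(k)$ has distance greater than $k$ from $a$, and $C_b(k')\subseteq C_b(k)$ for $k\le k'\le L-1$.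
\item[(ii)] $C_b(k)$ is the component of $F-\Sigma_k$ containing $b$, and it does not contain $a$.
\item[(iii)] For each $\sigma\in\Sigma_k$ there is an $a$--$b$ path that meets $\Sigma_k$ only in $\sigma$.
\item[(iv)] $a_k\in\Sigma_k$, $|\Sigma_k|\ge3$, and the sets $\Sigma_1,\dots,\Sigma_{L-1}$ are pairwise disjoint.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Along a path in $F-S_k$ that starts at $b$, the distance from $a$ starts at $L>k$, changes by at most $1$ in each step and never equals $k$; so it stays above $k$. Consequently $C_b(k')$ avoids $S_k$; it is connected and contains $b$, so it lies in $C_b(k)$.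

(ii) The set $C_b(k)$ is connected and disjoint from $\Sigma_k$. A vertex outside $C_b(k)$ with a neighbor in it lies in $S_k$, hence in $\Sigma_k$. By (i), $a\notin C_b(k)$.

(iii) Follow a geodesic from $a$ to $\sigma$, whose other vertices have distance less than $k$ from $a$, step to a neighbor of $\sigma$ in $C_b(k)$, and continue to $b$ inside $C_b(k)$.

(iv) The path $a_{k+1},\dots,a_L$ avoids $S_k$, so $a_{k+1}\in C_b(k)$ and $a_k\in\Sigma_k$. By (ii), $F-\Sigma_k$ contains $a$ and $b$ in different components, so $|\Sigma_k|\ge3$ by $3$-connectivity. Finally $\Sigma_k\subseteq S_k$.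
\end{proof}

Let $C_a(k)$ be the component of $F-\Sigma_k$ containing $a$; by (ii) it is disjoint from $C_b(k)$. Planarity now shows that one can walk around $\Sigma_k$ from face to face.

\begin{lemma}\label{lem:close}
Any two vertices of $\Sigma_k$ are at distance at most $3(|\Sigma_k|-1)$ in $F$.
\end{lemma}

\begin{proof}
Write $\Sigma=\Sigma_k$, and form an auxiliary graph on $\Sigma$ by joining two vertices that lie on a common face. Such vertices are at distance at most $3$ in $F$, since faces have length at most $6$. So it suffices to show that the auxiliary graph is connected.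

Suppose not. Then $\Sigma$ is the disjoint union of nonempty sets $\Sigma',\Sigma''$ such that no face meets both. By Lemma~\ref{lem:sigma}(iii) there are $a$--$b$ paths $P_1$ avoiding $\Sigma''$ and $P_2$ avoiding $\Sigma'$; we regard them as edge sets. Every vertex has even degree in $P_1+P_2$, so by (F2) there is a set $\mathcal C$ of faces with $P_1+P_2=\sum_{O\in\mathcal C}O$. Let $\mathcal C'$ consist of the faces in $\mathcal C$ that meet $\Sigma'$, and put
\[
E^*=P_1+\sum_{O\in\mathcal C'}O=P_2+\sum_{O\in\mathcal C\setminus\mathcal C'}O .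
\]
Neither $P_1$ nor a face in $\mathcal C'$ meets $\Sigma''$, so by the first expression no edge of $E^*$ has an end in $\Sigma''$. Neither $P_2$ nor a face in $\mathcal C\setminus\mathcal C'$ meets $\Sigma'$, so by the second expression no edge of $E^*$ has an end in $\Sigma'$. The vertices of odd degree in $E^*$ are exactly $a$ and $b$. Every component of a graph has an even number of vertices of odd degree, so $E^*$ contains an $a$--$b$ path. This path avoids $\Sigma$, contrary to Lemma~\ref{lem:sigma}(ii).
\end{proof}

We fix the constants. Call $k$ \emph{good} if $|\Sigma_k|\le119$, and put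
\[
c=3\cdot118=354,\qquad r=\tfrac{21}{2}\,c=3717 .
\]
For good $k$, any two vertices of $\Sigma_k$ are within distance $c$. The threshold is chosen so that at most $N/120$, roughly $L/6$, of the indices are not good. The number $r$ is chosen so that $\frac{r-c}{2r-c}=\frac{19}{40}$, which leaves $N/20$, roughly $L$, vertices for the middle of $F$.

\begin{lemma}\label{lem:half}
Let $Mo(F)=0$ and let $k$ be good. If $r\le k\le L-1$, then $|C_a(k)|\ge\frac{19}{40}N$. If $1\le k\le L-r$, then $|C_b(k)|\ge\frac{19}{40}N$.
\end{lemma}

\begin{proof}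
Let $r\le k\le L-1$. If $w\notin C_a(k)$, then a geodesic from $a$ to $w$ contains some $\sigma\in\Sigma_k$, so $d(a,w)=k+d(\sigma,w)$. Going from $a_r$ to $a_k\in\Sigma_k$, then to $\sigma$, then to $w$ gives $d(a_r,w)\le(k-r)+c+d(\sigma,w)$. Hence $d(a,w)-d(a_r,w)\ge r-c$. If $w\in C_a(k)$, then $d(a,w)-d(a_r,w)\ge-d(a,a_r)=-r$. With $\alpha=|C_a(k)|$,
\[
0=D(a)-D(a_r)\ge(r-c)(N-\alpha)-r\alpha ,
\]
so $\alpha\ge\frac{r-c}{2r-c}N=\frac{19}{40}N$.

Let $1\le k\le L-r$. If $w\notin C_b(k)$, then by Lemma~\ref{lem:sigma}(ii) a geodesic from $b$ to $w$ contains some $\sigma\in\Sigma_k$. Here $d(b,\sigma)\ge d(a,b)-d(a,\sigma)=L-k$, so $d(b,w)\ge L-k+d(\sigma,w)$, while $d(a_{L-r},w)\le(L-r-k)+c+d(\sigma,w)$. Hence $d(b,w)-d(a_{L-r},w)\ge r-c$. If $w\in C_b(k)$, this difference is at least $-r$. With $\beta=|C_b(k)|$ we get $0=D(b)-D(a_{L-r})\ge(r-c)(N-\beta)-r\beta$, so $\beta\ge\frac{19}{40}N$.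
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The bound $N\le20L+10$ is Proposition~\ref{prop:thin}. Suppose that $L\ge22301$.

\emph{Two good indices far apart.} Let $g=\lfloor N/120\rfloor$, so $g\le\frac L6+\frac1{12}$. The sets $\Sigma_k$ are disjoint, so at most $g$ indices in $\{1,\dots,L-1\}$ are not good. We have $2r+2g\le7434+\frac L3+\frac16\le L$. Thus the intervals $[r,r+g]$ and $[L-r-g,L-r]$ lie in $[1,L-1]$, the first ends no later than the second begins, and each contains $g+1$ integers. Choose a good $k$ in the first and a good $k'$ in the second. Then $k\le k'$ and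
\[
k'-k\ge L-2r-2g\ge\tfrac23L-7434-\tfrac16 .
\]

\emph{Disjoint pieces.} The sets $C_a(k)$, $C_b(k')$ and $\Sigma_k,\Sigma_{k+1},\dots,\Sigma_{k'}$ are pairwise disjoint. First, $C_b(k')\subseteq C_b(k)$ by Lemma~\ref{lem:sigma}(i), and $C_b(k)$ is disjoint from $C_a(k)$. Let $k\le i\le k'$. The vertices of $\Sigma_i$ have distance $i\le k'$ from $a$, so they are not in $C_b(k')$. The set $\Sigma_k$ avoids $C_a(k)$ by definition. For $i>k$, a vertex $\sigma\in\Sigma_i$ lies outside $S_k$ and has a neighbor in $C_b(i)\subseteq C_b(k)$, so $\sigma\in C_b(k)$ and $\sigma\notin C_a(k)$.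

\emph{Counting.} Since $|\Sigma_i|\ge3$, Lemma~\ref{lem:half} gives
\[
3(k'-k+1)\le N-2\cdot\tfrac{19}{40}N=\tfrac N{20}\le L+\tfrac12 ,
\]
while
\[
3(k'-k+1)\ge3\bigl(\tfrac23L-7433-\tfrac16\bigr)=2L-22299-\tfrac12 .
\]
Hence $L\le22300$, a contradiction.

So $L\le22300$ and $N\le20\cdot22300+10=446\,010$. The last two assertions follow, since there are finitely many graphs with at most that many vertices.
\end{proof}

\begin{remark}
The bound on the diameter fails without a bound on the face lengths. The prism over an $n$-cycle is planar, $3$-connected, $3$-regular and vertex-transitive, hence distance-balanced, and its diameter $\lfloor n/2\rfloor+1$ is unbounded. The step that breaks is the first one in the proof of Lemma~\ref{lem:close}: two vertices on a common face of length $n$ can be far apart.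
\end{remark}

\begin{thebibliography}{9}

\bibitem{diestel}
Diestel, \emph{Graph Theory}, Chapter~4.

\bibitem{mostar}
\emph{The Mostar index of fullerenes in terms of automorphism group},
\texttt{http://casopisi.junis.ni.ac.rs/\allowbreak index.php/\allowbreak FUMathInf/\allowbreak article/\allowbreak viewFile/\allowbreak 4864/\allowbreak pdf}.

\end{thebibliography}
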